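# Weak sequential completeness of projective tensor products of reflexive spaces

Scalars are $\mathbb R$ or $\mathbb C$. We write $L(E,F)$ for the bounded operators from $E$ to $F$, $L(Z)=L(Z,Z)$, and $I$ for an identity operator.

## 1. Weakly Cauchy sequences

**Definition 1.** A sequence $(x_n)$ in a Banach space $X$ is *weakly Cauchy* if $\lim_n x^*(x_n)$ exists for every $x^*\in X^*$. The space $X$ is *weakly sequentially complete* (wsc) if every weakly Cauchy sequence in $X$ converges weakly to some element of $X$.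

A weakly Cauchy sequence is bounded, by the uniform boundedness principle. Hence $\phi(x^*)=\lim_n x^*(x_n)$ always defines an element of $X^{**}$, and the only question is whether $\phi$ lies in $X$.

*Examples.*

- Every reflexive space is wsc, since $\phi\in X^{**}=X$.
- $c_0$ is not wsc. Let $s_n=e_1+\dots+e_n$. For $a\in\ell_1=c_0^*$ we have $a(s_n)=\sum_{i\le n}a_i$, which converges. A weak limit would have all coordinates equal to $1$, and no element of $c_0$ does.
- $\ell_1$ is wsc and not reflexive. If $(x_n)$ is weakly Cauchy and $n_k<m_k$ tend to infinity, then $x_{m_k}-x_{n_k}\to0$ weakly, hence in norm by Schur's theorem. So $(x_n)$ is norm Cauchy.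

A closed subspace $Y$ of a wsc space $X$ is wsc. Indeed, a weakly Cauchy sequence of $Y$ is weakly Cauchy in $X$, so it has a weak limit in $X$. The limit lies in $Y$ because $Y$ is weakly closed, and by Hahn–Banach the convergence is weak convergence in $Y$.

## 2. The projective tensor product and its dual

**Definition 2.** For $u\in E\otimes F$ put $\|u\|_\pi=\inf\sum_i\|x_i\|\|y_i\|$, the infimum over all finite representations $u=\sum_i x_i\otimes y_i$. The completion is the *projective tensor product* $E\hat\otimes_\pi F$.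

We use the following textbook facts.

- (T1) Every $u\in E\hat\otimes_\pi F$ can be written $u=\sum_{i=1}^\infty x_i\otimes y_i$ with $\sum\|x_i\|\|y_i\|<\infty$. One may even take $x_i\to0$ and $\sum\|y_i\|<\infty$: discard zero terms, normalize $\|x_i\|=1$, choose $c_i\ge1$ with $c_i\to\infty$ and $\sum c_i\|y_i\|<\infty$, and replace $x_i,y_i$ by $x_i/c_i$, $c_iy_i$.
- (T2) $(E\hat\otimes_\pi F)^*=L(E,F^*)$ isometrically, with $\langle T,x\otimes y\rangle=(Tx)(y)$. For reflexive $Z$ this reads $(Z\hat\otimes_\pi Z^*)^*=L(Z)$ with $\langle T,z\otimes z^*\rangle=z^*(Tz)$.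
- (T3) If $A\in L(E,E_1)$, $B\in L(F,F_1)$, then $A\otimes B:E\hat\otimes_\pi F\to E_1\hat\otimes_\pi F_1$ is bounded with norm at most $\|A\|\|B\|$. Checking on elementary tensors, $\langle T,(A\otimes I)u\rangle=\langle TA,u\rangle$.
- (T4) Each $u=\sum x_i\otimes y_i$ defines an operator $E^*\to F$, $u(x^*)=\sum x^*(x_i)y_i$, and $u\mapsto u(x^*)$ is bounded for fixed $x^*$.
- (T5) $E\hat\otimes_\pi F$ is isometrically a closed subspace of $E\hat\otimes_\pi F^{**}$ (Ryan, *Introduction to Tensor Products of Banach Spaces*, Ch. 2).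

*Example.* In $\ell_2\hat\otimes_\pi\ell_2$ let $u_N=\sum_{n\le N}e_n\otimes e_n$. The representation gives $\|u_N\|_\pi\le N$. The operator belonging to the bilinear form $(x,y)\mapsto\sum x_ny_n$ has norm $1$ and takes the value $N$ at $u_N$. So $\|u_N\|_\pi=N$.

**Definition 3.** The *injective norm* of $v=\sum_j x_j\otimes y_j\in X\otimes Y$ is $\|v\|_\varepsilon=\sup|\sum_jx^*(x_j)y^*(y_j)|$ over $x^*,y^*$ in the dual unit balls; the completion is $X\hat\otimes_\varepsilon Y$.

*Example.* For $u_N$ as above, $\|u_N\|_\varepsilon=\sup\{|\sum_{n\le N}a_nb_n|:\|a\|_2,\|b\|_2\le1\}=1$.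

If $E$ is reflexive, then $v=\sum_j x_j^*\otimes y_j^*\in E^*\otimes F^*$ corresponds to the finite rank operator $x\mapsto\sum_jx_j^*(x)y_j^*$ in $L(E,F^*)$, every finite rank operator in $L(E,F^*)$ arises this way, and $\|v\|_\varepsilon$ is the operator norm.

## 3. Bases, decompositions, approximation, type and convexity

**Definition 4.** A *Schauder basis* of $Z$ is a sequence $(e_n)$ such that each $z\in Z$ has a unique expansion $z=\sum a_ne_n$; we write $a_n=e_n^*(z)$ and $P_Nz=\sum_{n\le N}e_n^*(z)e_n$. It is *monotone* if $\|P_N\|\le1$ for all $N$, and *normalized* if $\|e_n\|=1$. A *finite-dimensional decomposition* (FDD) of $G$ is a sequence of finite-dimensional subspaces $G_i$ such that each $x\in G$ is uniquely a convergent sum $\sum x_i$ with $x_i\in G_i$. It is *unconditional* if these series converge unconditionally. Its partial sum projections are $P_kx=\sum_{i\le k}x_i$, $P_0=0$.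

The uniform boundedness principle gives $\sup_k\|P_k\|<\infty$, and $P_k\to I$ strongly. If the FDD is unconditional, then for each $x$ the sums $\sum_i\epsilon_ix_i$ with $\epsilon_i=\pm1$ converge and are bounded over all choices of signs. So the sign-change operators $x\mapsto\sum\epsilon_ix_i$ are bounded by one constant $K\ge1$.

*Example.* An orthonormal basis of $\ell_2$ is unconditional, with $K=1$. In $c_0$, the vectors $s_n=e_1+\dots+e_n$ form a basis: $\sum_{n\le N}(x_n-x_{n+1})s_n$ has $k$-th coordinate $x_k-x_{N+1}$ for $k\le N$ and $0$ for $k>N$, so it tends to $x$; the coefficients are determined because $\sum a_ns_n$ has $k$-th coordinate $\sum_{n\ge k}a_n$. This basis is not unconditional: $\sum_{n\le N}(-1)^ns_n$ has norm $1$, while $\sum_{n\le N}s_n$ has norm $N$.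

**Definition 5.** $E$ has the *approximation property* (AP) if for each compact $C\subset E$ and $\epsilon>0$ there is a finite rank $S\in L(E)$ with $\sup_{x\in C}\|Sx-x\|\le\epsilon$.

*Example.* A space with a basis or an FDD has AP: uniformly bounded operators $P_k$ converging strongly to $I$ converge uniformly on compact sets.

**Definition 6.** $X$ has the *Radon–Nikodým property* (RNP) if every countably additive $X$-valued measure of bounded variation that is absolutely continuous with respect to a finite measure has a Bochner integrable density. Reflexive spaces and separable dual spaces have RNP, and RNP passes to closed subspaces.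

*Example.* $c_0$ fails RNP. On $[0,1]$ with the Rademacher functions $r_n$ put $\mu(A)=(\int_Ar_n)_n$. By Bessel, $\mu(A)\in c_0$, and $\|\mu(A)\|\le|A|$. A density would have $n$-th coordinate $r_n$ almost everywhere, but $|r_n|=1$, so its values would not lie in $c_0$.

**Definition 7.** Let $\varepsilon_1,\dots,\varepsilon_n$ be independent uniform signs. $X$ has *type $p$* with constant $C$ if $(\mathbb E\|\sum\varepsilon_ix_i\|^2)^{1/2}\le C(\sum\|x_i\|^p)^{1/p}$ for all finite families, and *cotype $q$* with constant $C$ if $(\sum\|x_i\|^q)^{1/q}\le C(\mathbb E\|\sum\varepsilon_ix_i\|^2)^{1/2}$.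

*Example.* In a Hilbert space $\mathbb E\|\sum\varepsilon_ix_i\|^2=\sum\|x_i\|^2$, so it has type $2$ and cotype $2$ with constant $1$. The space $\ell_1$ has no type $p>1$: $\|\sum_{i\le n}\varepsilon_ie_i\|=n$, which is not $O(n^{1/p})$.

**Definition 8.** $X$ is *uniformly convex* if for every $\eta>0$ there is $\delta>0$ such that $\|a\|=\|b\|=1$, $\|a-b\|\ge\eta$ imply $\|\frac{a+b}2\|\le1-\delta$.

*Example.* In a Hilbert space, $\|\frac{a+b}2\|^2+\|\frac{a-b}2\|^2=1$ for unit vectors, which gives this at once. By the Milman–Pettis theorem, uniformly convex spaces are reflexive.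

## 4. Does weak sequential completeness survive when one factor is reflexive?

It is known (Pisier) that the projective tensor product of two wsc spaces need not be wsc. The paper "Geometric Theory of Spaces of Integral Polynomials and Symmetric Tensor Products" (https://core.ac.uk/download/pdf/82630290.pdf) is the source of the following problem.

*Is $E\hat\otimes_\pi F$ wsc for every reflexive $E$ and every wsc $F$? Is it at least wsc when $E$ and $F$ are both reflexive?*

The answer is no in both cases.

**Theorem A.** Let $1<p<2$, $\frac1p+\frac1{p'}=1$. There is a uniformly convex (hence reflexive) space $Z$ with a normalized monotone Schauder basis $(e_n)$ and biorthogonal functionals $(e_n^*)$ such that: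

1. $\lim_ne_n^*(Te_n)$ exists for every $T\in L(Z)$;
2. $(e_n\otimes e_n^*)$ is weakly Cauchy in $Z\hat\otimes_\pi Z^*$ but not weakly convergent, so $Z\hat\otimes_\pi Z^*$ is not wsc;
3. $Z$ and $Z^*$ both have type $p$ and cotype $p'$ with constant $1$.

**Corollary.** $G=Z\oplus Z^*$ is reflexive and $G\hat\otimes_\pi G$ is not wsc, because it contains $Z\hat\otimes_\pi Z^*$ as a complemented subspace.

**Theorem B.** Let $E$ be reflexive with AP, and let $F$ be wsc.

- (i) $E\hat\otimes_\pi F$ is wsc if and only if every weakly Cauchy sequence $(u_n)$ in $E\hat\otimes_\pi F$ with $\langle S,u_n\rangle\to0$ for all finite rank $S\in L(E,F^*)$ is weakly null.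
- (ii) $E\hat\otimes_\pi F$ is wsc in each of these cases: (a) $E$ has an unconditional FDD; (b) $F$ has an unconditional FDD; (c) every $T\in L(E,F^*)$ factors through a Hilbert space. Case (c) holds if $E$ has type $2$ and $F^*$ has cotype $2$, in particular if $E$ and $F$ have type $2$.

So for reflexive spaces with bases, "both of type $2$" suffices, while "both of type $p$" does not suffice for any $p<2$; and "unconditional FDD" cannot be weakened to "monotone basis".

We prove Theorem B first. It is what comes out of a direct attempt at a positive answer, and the place where the attempt stops tells us what to build for Theorem A.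

## 5. A finite-dimensional factor, and the diagonal of $\ell_2\hat\otimes_\pi\ell_2$

*Finite-dimensional $E$.* If $b_1,\dots,b_d$ is a basis of $E$, then $(y_j)\mapsto\sum b_j\otimes y_j$ is an isomorphism of $F^d$ onto $E\hat\otimes_\pi F$. It is bounded, and by (T4) its inverse $u\mapsto(u(b_j^*))_j$ is bounded. A weakly Cauchy sequence in $F^d$ has weakly Cauchy components, so $F^d$ is wsc if $F$ is.

*The diagonal sequence.* Take $w_n=e_n\otimes e_n$ in $\ell_2\hat\otimes_\pi\ell_2$. Testing with the operator $e_k\mapsto e_k$ gives $\langle\cdot,w_n\rangle=1$; testing with its truncations to the first $N$ coordinates gives $0$ for $n>N$. We shall see in Section 12 that this pattern rules out a weak limit. Why does it not refute wsc here? Because $w_n$ is not weakly Cauchy: the operator $e_k\mapsto(-1)^ke_k$ is bounded, and its values $(-1)^n$ on $w_n$ do not converge. A bounded change of signs has destroyed the candidate. This is the mechanism of Theorem B(ii), and what has to be defeated in Theorem A.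

## 6. Producing the candidate limit: Theorem B(i)

We need one theorem from Ryan's book (Thm 5.33):

(R) If $X^*$ has RNP and $X^*$ or $Y^*$ has AP, then $(X\hat\otimes_\varepsilon Y)^*=X^*\hat\otimes_\pi Y^*$.

**Step 1: necessity.** *We show that a weak limit that is zero on finite rank operators is zero.* Suppose $E\hat\otimes_\pi F$ is wsc and $(u_n)$ is weakly Cauchy with $\langle S,u_n\rangle\to0$ for all finite rank $S$. Let $u$ be its weak limit, so $\langle S,u\rangle=0$ for finite rank $S$. Write $u=\sum x_i\otimes y_i$ with $x_i\to0$, $\sum\|y_i\|<\infty$. The set $\{x_i\}\cup\{0\}$ is compact, so by AP there are finite rank $S_k\in L(E)$ with $\sup_i\|S_kx_i-x_i\|\to0$. For $T\in L(E,F^*)$,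
$$|\langle T,u\rangle-\langle TS_k,u\rangle|\le\|T\|\sup_i\|x_i-S_kx_i\|\sum_i\|y_i\|\to0 .$$
Since $TS_k$ has finite rank, $\langle TS_k,u\rangle=0$. So $\langle T,u\rangle=0$ for all $T$, and $u=0$; that is, $(u_n)$ is weakly null.

Now assume the condition on sequences in (i), and let $(u_n)$ be weakly Cauchy, hence bounded. Steps 2 to 4 find $u\in E\hat\otimes_\pi F$ with $\langle S,u_n-u\rangle\to0$ for all finite rank $S$. Then $(u_n-u)$ is weakly Cauchy and null on finite rank operators, so it is weakly null by assumption, and $u_n\to u$ weakly. This proves sufficiency.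

**Step 2: a limit operator $W:E^*\to F$.** *This is where wsc of $F$ enters.* For $x^*\in E^*$ the map $u\mapsto u(x^*)$ is bounded into $F$, so $(u_n(x^*))_n$ is weakly Cauchy in $F$ and has a weak limit $Wx^*\in F$.

**Step 3: a tensor $u\in E\hat\otimes_\pi F^{**}$ representing the limit on finite rank operators.** For $v\in E^*\otimes F^*$, viewed as a finite rank operator, put $\tau(v)=\lim_n\langle v,u_n\rangle$. Then
$$\tau(x^*\otimes y^*)=\lim_ny^*(u_n(x^*))=y^*(Wx^*).$$
The norm of $v$ in $L(E,F^*)$ is $\|v\|_\varepsilon$, so $|\tau(v)|\le\sup_n\|u_n\|\,\|v\|_\varepsilon$, and $\tau$ extends to an element of $(E^*\hat\otimes_\varepsilon F^*)^*$. Apply (R) with $X=E^*$, $Y=F^*$: here $X^*=E$ is reflexive, so it has RNP, and it has AP. Thus some $u=\sum x_i\otimes y_i^{**}\in E\hat\otimes_\pi F^{**}$ represents $\tau$: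
$$\sum_ix^*(x_i)\,y_i^{**}(y^*)=\tau(x^*\otimes y^*)=y^*(Wx^*).$$
In other words, the operator $E^*\to F^{**}$ associated with $u$ is $W$, which takes values in $F$.

**Step 4: $u$ lies in $E\hat\otimes_\pi F$.** By (T1) take $x_i\to0$ and $\sum\|y_i^{**}\|<\infty$. By AP choose finite rank $S_k=\sum_jx_{k,j}^*\otimes a_{k,j}$ on $E$ with $\sup_i\|S_kx_i-x_i\|\to0$. Then
$$\|(S_k\otimes I)u-u\|_\pi\le\sup_i\|S_kx_i-x_i\|\sum_i\|y_i^{**}\|\to0,$$
while
$$(S_k\otimes I)u=\sum_ja_{k,j}\otimes\sum_ix_{k,j}^*(x_i)y_i^{**}=\sum_ja_{k,j}\otimes Wx^*_{k,j}\in E\otimes F .$$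
By (T5), $E\hat\otimes_\pi F$ is closed in $E\hat\otimes_\pi F^{**}$, so $u\in E\hat\otimes_\pi F$. For $S=x^*\otimes y^*$ we have $\langle S,u\rangle=y^*(u(x^*))=y^*(Wx^*)=\lim_n\langle S,u_n\rangle$; by linearity this holds for all finite rank $S$. $\blacksquare$

## 7. Changing signs along an unconditional decomposition: Theorem B(ii)

By (i), what remains is to show that a weakly Cauchy sequence which is null on finite rank operators is weakly null.

**Lemma 1.** Let $G$ have an unconditional FDD, let $Y$ be a Banach space, and let $(w_n)\subset G\hat\otimes_\pi Y$ be weakly Cauchy and null on finite rank operators in $L(G,Y^*)$. Then $w_n\to0$ weakly.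

*Proof.* Let $P_k$ be the partial sum projections and $K\ge1$ a bound for all $\|\sum_i(-1)^i(P_{k_i}-P_{k_{i-1}})\|$, $0=k_0<k_1<\cdots$ (Section 3). For each $w\in G\hat\otimes_\pi Y$ we have $(P_k\otimes I)w\to w$ in norm. This holds for elementary tensors, whose span is dense, and $\sup_k\|P_k\otimes I\|<\infty$.

**Step 1: choosing humps.** Suppose $(w_n)$ is not weakly null. It is weakly Cauchy, so there is $B\in L(G,Y^*)$ with $\langle B,w_n\rangle\to c\ne0$. Put $\delta=|c|/10$, $k_0=0$, $n_0=0$, $D_0=0$. Given $n_{i-1}$, $k_{i-1}$ and the finite rank operator $D_{i-1}=\sum_{l<i}(-1)^l(P_{k_l}-P_{k_{l-1}})$, note that $BP_{k_{i-1}}$ and $BD_{i-1}$ have finite rank. So we can choose $n_i>n_{i-1}$ with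
$$|\langle B,w_{n_i}\rangle-c|<\delta,\qquad|\langle BP_{k_{i-1}},w_{n_i}\rangle|<\delta,\qquad|\langle BD_{i-1},w_{n_i}\rangle|<\delta,\tag{1}$$
and then $k_i>k_{i-1}$ with
$$\|w_{n_i}-(P_{k_i}\otimes I)w_{n_i}\|<\delta/(K\|B\|).\tag{2}$$

**Step 2: one operator that sees alternating signs.** Let $D=\sum_i(-1)^i(P_{k_i}-P_{k_{i-1}})$. By unconditionality $\|D\|\le K$. Also $DP_{k_i}=D_{i-1}+(-1)^i(P_{k_i}-P_{k_{i-1}})$, so
$$\langle BD,w_{n_i}\rangle=\langle BD,w_{n_i}-(P_{k_i}\otimes I)w_{n_i}\rangle+\langle BD_{i-1},w_{n_i}\rangle+(-1)^i\big(\langle BP_{k_i},w_{n_i}\rangle-\langle BP_{k_{i-1}},w_{n_i}\rangle\big).$$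
The first term is at most $\|B\|K\cdot\delta/(K\|B\|)=\delta$, by (2). By (1), the second and $\langle BP_{k_{i-1}},w_{n_i}\rangle$ are at most $\delta$. Since $K\ge1$, (1) and (2) give $|\langle BP_{k_i},w_{n_i}\rangle-c|\le2\delta$. Altogether
$$|\langle BD,w_{n_i}\rangle-(-1)^ic|\le5\delta=\tfrac{|c|}2 .$$
Consecutive values of $\langle BD,w_{n_i}\rangle$ therefore differ by at least $2|c|-|c|=|c|$, so $\langle BD,w_n\rangle$ does not converge. This contradicts that $(w_n)$ is weakly Cauchy. $\square$

*Proof of Theorem B(ii).* Let $(u_n)\subset E\hat\otimes_\pi F$ be weakly Cauchy and null on finite rank operators.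

**Case (a).** Apply Lemma 1 with $G=E$, $Y=F$.

**Case (b).** Flip: $x\otimes y\mapsto y\otimes x$ is an isometry of $E\hat\otimes_\pi F$ onto $F\hat\otimes_\pi E$. The flipped sequence is weakly Cauchy. A finite rank $S\in L(F,E^*)$ acts on it as the finite rank operator $S^*|_E\in L(E,F^*)$ acts on $(u_n)$, so it is null on finite rank operators. Apply Lemma 1 with $G=F$, $Y=E$.

**Case (c).** *We transport the sequence to a separable Hilbert space.* Let $T=BA$ with $A:E\to H$, $B:H\to F^*$ and $H$ Hilbert. Write $u_n=\sum_ix_{n,i}\otimes y_{n,i}$, absolutely convergent. Let $H_0$ be the closed span of all $Ax_{n,i}$, a separable space, and $P:H\to H_0$ the orthogonal projection. Since $PAx_{n,i}=Ax_{n,i}$,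
$$\langle T,u_n\rangle=\langle BPA,u_n\rangle=\langle B|_{H_0},w_n\rangle,\qquad w_n=(PA\otimes I)u_n\in H_0\hat\otimes_\pi F .$$
The sequence $(w_n)$ is weakly Cauchy, as the image of one under a bounded operator. It is null on finite rank $S\in L(H_0,F^*)$ because $\langle S,w_n\rangle=\langle SPA,u_n\rangle\to0$. If $\dim H_0<\infty$, then $B|_{H_0}$ itself has finite rank and $\langle T,u_n\rangle\to0$. Otherwise $H_0$ has an orthonormal basis, which is an unconditional FDD, and Lemma 1 gives $\langle T,u_n\rangle\to0$.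

**Type and cotype conditions.** If $E$ has type $2$ and $F^*$ has cotype $2$, every $T\in L(E,F^*)$ factors through a Hilbert space by the Kwapień–Maurey theorem (Pisier, *Factorization of Linear Operators and Geometry of Banach Spaces*, CBMS 60, Ch. 3). If $F$ has type $2$ with constant $C$, then $F^*$ has cotype $2$. Indeed, for $y_i^*\in F^*$, $y_i\in F$,
$$\Big|\sum_iy_i^*(y_i)\Big|=\Big|\mathbb E\Big(\sum_i\varepsilon_iy_i^*\Big)\Big(\sum_j\varepsilon_jy_j\Big)\Big|\le\Big(\mathbb E\Big\|\sum\varepsilon_iy_i^*\Big\|^2\Big)^{1/2}C\Big(\sum\|y_i\|^2\Big)^{1/2},$$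
and the supremum over $\sum\|y_i\|^2\le1$ of the left side is $(\sum\|y_i^*\|^2)^{1/2}$. $\blacksquare$

## 8. The unbounded sign change, and what a counterexample must satisfy

Suppose $G$ has only a conditional basis. In the proof of Lemma 1 everything up to the choice of $n_i,k_i$ still works, and each $D_{i-1}$ is a bounded finite rank operator. But the norms $\|D_i\|$ may be unbounded in $i$, and then there is no operator $D$ to test with. That is the exact point at which the proof stops.

To exploit this, take the simplest sequence of the kind Lemma 1 treats. Let $Z$ be reflexive with a normalized basis, $(e_n^*)$ bounded, and $w_n=e_n\otimes e_n^*\in Z\hat\otimes_\pi Z^*$. Then $e_n\to0$ weakly, because $(e_n)$ lies in the weakly compact unit ball and any weak cluster point has all coordinates $0$. Hence for $S=\sum_jx_j^*\otimes a_j$ of finite rank, $\langle S,w_n\rangle=\sum_jx_j^*(e_n)e_n^*(a_j)\to0$, while $\langle I,w_n\rangle=1$. So $(w_n)$ violates the condition in Theorem B(i) as soon as it is weakly Cauchy, which by (T2)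 means:

$$\lim_ne_n^*(Te_n)\ \text{ exists for every }T\in L(Z).\tag{3}$$

*How could a norm force (3)?* Think of a diagonal operator $T$ with entries $t_n$, close to $s$ on an infinite set $M_0$ and to $t\ne s$ on an infinite set $M_1$. Take $f=\sum_{k\le m}f_k$ and $y=\sum_{k\le m}(-1)^ky_k$, where $f_k,y_k$ are supported in $M_0$ for even $k$ and in $M_1$ for odd $k$, with $\sum_nf_k(n)y_k(n)=1$ and disjoint supports for different $k$. Then $f(Ty)\approx\frac m2(s-t)$, while $|f(Ty)|\le\|T\|\,\|f\|_{Z^*}\|y\|_Z$. We win if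
$$\|f\|_{Z^*}\,\|y\|_Z=o(m),\quad\text{with supports available inside arbitrary infinite }M_0,M_1.\tag{4}$$

*A direct try.* To make $f$ small, declare all functionals $1_A$, $A\subset\mathbb N$ finite, to have norm at most $1$, that is, $\|x\|=\sup_A|\sum_{n\in A}x_n|$. Then $f=\sum_ke_{n_k}^*$ is fine for any positions $n_k$. But with $y=\sum_k(-1)^ke_{n_k}$ and $A=\{n_k:k\text{ even}\}$, $m$ even, we get $\|y\|\ge m/2$, and (4) fails. We need functionals $f$ available inside every pair $M_0,M_1$, but so few that no functional of the family can pick out the even blocks of $y$.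

The way out is to let each block of $f$ be a flat vector on a set $E_k$ whose *cardinality* encodes the previous sets $E_1,\dots,E_{k-1}$. The position of $E_k$ remains free, so $E_k$ can be put in $M_0$ or $M_1$. Two functionals of the family can share a cardinality only if they share the whole history before it, and blocks of different cardinality hardly interact.

## 9. Special sequences and the space $X_0$

Let $\Lambda=\{\lambda_r=16^{r^2}:r\ge1\}$. For $r<s$, $\sqrt{\lambda_r/\lambda_s}=4^{r^2-s^2}=4^{-(s-r)(s+r)}\le4^{-(r+s)}$, so, summing over ordered pairs,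
$$\sum_{r\ne s}\sqrt{\frac{\min(\lambda_r,\lambda_s)}{\max(\lambda_r,\lambda_s)}}\le\Big(\sum_{r\ge1}4^{-r}\Big)^2=\tfrac19\le1.\tag{5}$$
Let $Q$ be the countable set of all finite, possibly empty, sequences $(E_1,\dots,E_k)$ of nonempty finite subsets of $\mathbb N$ with $\max E_i<\min E_{i+1}$. Fix an injection $\sigma:Q\to\Lambda$.

**Definition 9.** $\mathcal E=(E_1,\dots,E_m)\in Q$, $m\ge1$, is *special* if $|E_k|=\sigma(E_1,\dots,E_{k-1})$ for $1\le k\le m$. Put
$$f_{\mathcal E}=\sum_{k=1}^m|E_k|^{-1/2}1_{E_k},\qquad y_{\mathcal E}=\sum_{k=1}^m(-1)^k|E_k|^{-1/2}1_{E_k}.$$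

The sequences $(E_1,\dots,E_{k-1})$, $1\le k\le m$, have different lengths, so by injectivity of $\sigma$ the sizes $|E_1|,\dots,|E_m|$ are distinct elements of $\Lambda$.

*Example.* Suppose $\sigma(\emptyset)=16$ and $\sigma((\{1,\dots,16\}))=16^4=65536$. Then $(\{1,\dots,16\},E_2)$ is special for every $E_2\subset\{17,18,\dots\}$ with $65536$ elements, and $f_{\mathcal E}$ equals $\frac14$ on $\{1,\dots,16\}$ and $\frac1{256}$ on $E_2$. But $(\{2,\dots,17\},E_2)$ is not special for any such $E_2$, because $\sigma((\{2,\dots,17\}))\ne65536$. Two flat blocks of sizes $16$ and $65536$ have inner product at most $16\cdot\frac14\cdot\frac1{256}=\frac1{64}$.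

**Definition 10.** Let $P_N$ be the restriction of sequences to $\{1,\dots,N\}$. For $x\in c_{00}$ put
$$\|x\|_0=\max\Big\{\sup_n|x_n|,\ \sup_{\mathcal E\text{ special},\,N}\Big|\sum_n(P_Nf_{\mathcal E})(n)x_n\Big|\Big\},$$
and let $X_0$ be the completion of $(c_{00},\|\cdot\|_0)$.

The coefficients of $f_{\mathcal E}$ lie in $[0,1]$. Hence $\|x\|_0\le\|x\|_1$ and $\|e_n\|_0=1$; for instance, $\|e_1-e_2\|_0\le2$. Since $P_MP_N=P_{\min(M,N)}$, $\|P_N\|\le1$ on $X_0$; since $P_Nx\to x$ on the dense set $c_{00}$, it holds on all of $X_0$. The coordinates are continuous on $X_0$, because $|x_n|\le\|x\|_0$. An element of $X_0$ with all coordinates zero satisfies $P_Nx=0$ for all $N$, so it is $0$. Thus $X_0$ embeds continuously and injectively in $c_0$.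

**Lemma 2.** If $\mathcal E=(E_1,\dots,E_m)$ is special, then $f_{\mathcal E}$ has norm at most $1$ on $X_0$, $\|y_{\mathcal E}\|_0\le3$, and $\|f_{\mathcal E}\|_2=\|y_{\mathcal E}\|_2=\sqrt m$.

*Proof.* The first claim is the definition of $\|\cdot\|_0$ with $N$ large. Since the $E_k$ are disjoint, $\|f_{\mathcal E}\|_2^2=\|y_{\mathcal E}\|_2^2=\sum_k|E_k|\cdot|E_k|^{-1}=m$.

It remains to bound $\|y_{\mathcal E}\|_0$. The coordinates of $y_{\mathcal E}$ have modulus at most $1$. Let $\mathcal F=(F_1,\dots,F_r)$ be special and $N\in\mathbb N$. Then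
$$(P_Nf_{\mathcal F})(y_{\mathcal E})=\sum_{k,l}(-1)^k\frac{|E_k\cap F_l\cap[1,N]|}{\sqrt{|E_k||F_l|}} .\tag{6}$$

**Step 1: pairs of different sizes contribute at most $1$.** If $|E_k|\ne|F_l|$, the term has modulus at most
$$\frac{\min(|E_k|,|F_l|)}{\sqrt{|E_k||F_l|}}=\sqrt{\frac{\min(|E_k|,|F_l|)}{\max(|E_k|,|F_l|)}} .$$
The maps $k\mapsto|E_k|$ and $l\mapsto|F_l|$ are injections into $\Lambda$, so different pairs $(k,l)$ give different ordered pairs of elements of $\Lambda$. By (5) the total is at most $1$.

**Step 2: pairs of equal size lie on an initial piece of the diagonal.** If $|E_k|=|F_l|$, then $\sigma(E_1,\dots,E_{k-1})=\sigma(F_1,\dots,F_{l-1})$. By injectivity $k=l$ and $E_i=F_i$ for $i<k$. If such pairs exist, let $k_0$ be the largest such $k$. Then $E_i=F_i$ for all $i<k_0$, so the pairs of equal size are exactly $(k,k)$ with $k\le k_0$.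

**Step 3: these contribute at most $2$.** Their contribution to (6) is
$$\sum_{k<k_0}(-1)^k\frac{|E_k\cap[1,N]|}{|E_k|}+(-1)^{k_0}\frac{|E_{k_0}\cap F_{k_0}\cap[1,N]|}{|E_{k_0}|} .$$
The last term has modulus at most $1$. The numbers $|E_k\cap[1,N]|/|E_k|\in[0,1]$ are nonincreasing in $k$: if one of them is less than $1$, then $N<\max E_k<\min E_{k+1}$ and the next one is $0$. An alternating sum of nonincreasing numbers in $[0,1]$ has modulus at most $1$.

The total is at most $1+2=3$. $\square$

*Why $X_0$ is not yet the answer.* In $X_0$ the product in (4) is even bounded. But $X_0$ is not reflexive. Choose $E_1<E_2<\cdots$ with all initial segments special and let $y_m=y_{(E_1,\dots,E_m)}$, so $\|y_m\|_0\le3$. If $X_0$ were reflexive, a subsequence of $(y_m)$ would converge weakly to some $x$, and comparing coordinates gives $P_{\max E_m}x=y_m$. Then $y_m\to x$ in norm. But $\|y_m-y_{m-1}\|_0\ge f_{(E_1,\dots,E_m)}(|E_m|^{-1/2}1_{E_m})=1$, a contradiction.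

The remedy uses the slack in (4): a bounded product is more than we need. On $\ell_2$, where everything is convex, the product is $\sqrt m\sqrt m=m$, just too large. Between the two, at parameter $\theta<1$, it will be at most $3m^\theta=o(m)$.

## 10. Interpolating with $\ell_2$

We first work with complex scalars.

**Definition 11.** Let $(A_0,A_1)$ be a compatible couple, that is, two complex Banach spaces embedded continuously in a common Hausdorff topological vector space. Consider functions $g$ that are bounded and continuous on the strip $0\le\mathrm{Re}\,\zeta\le1$ with values in $A_0+A_1$, analytic inside, and such that $t\mapsto g(j+it)$ is continuous into $A_j$ and tends to $0$ as $|t|\to\infty$, for $j=0,1$. For $0<\theta<1$, $[A_0,A_1]_\theta$ is the space of values $g(\theta)$, with the norm $\|a\|_\theta=\inf_{g(\theta)=a}\max_{j}\sup_t\|g(j+it)\|_{A_j}$.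

We use these facts (Calderón 1964; Bergh–Löfström, *Interpolation Spaces*, Thms 4.1.2, 4.2.2, 5.1.2).

- (I1) If $T$ maps $A_j$ to $B_j$ with norm $\|T\|_j$, $j=0,1$, then $\|T:[A_0,A_1]_\theta\to[B_0,B_1]_\theta\|\le\|T\|_0^{1-\theta}\|T\|_1^\theta$. Also $[\mathbb C,\mathbb C]_\theta=\mathbb C$. Applied to $\lambda\mapsto\lambda a$ this gives $\|a\|_\theta\le\|a\|_{A_0}^{1-\theta}\|a\|_{A_1}^\theta$ for $a\in A_0\cap A_1$.
- (I2) $A_0\cap A_1$ is dense in $[A_0,A_1]_\theta$.
- (I3) Let $\theta\in(0,1)$, $\frac1{p'}=\frac\theta2$, $\frac1p=(1-\theta)+\frac\theta2$. For finite measure spaces $\Omega$ with finitely many atoms, isometrically, $[L_1(\Omega;A_0),L_2(\Omega;A_1)]_\theta=L_p(\Omega;[A_0,A_1]_\theta)$ and $[L_\infty(\Omega;A_0),L_2(\Omega;A_1)]_\theta=L_{p'}(\Omega;[A_0,A_1]_\theta)$.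

*Example.* With $A_0=A_1=\mathbb C$ and counting measure, (I3) says $[\ell_1^n,\ell_2^n]_\theta=\ell_p^n$. For $1_E$ the last inequality of (I1) reads $|E|^{1/p}\le|E|^{1-\theta}|E|^{\theta/2}$, which is an equality.

Now let $1<p<2$ and put $\theta=2/p'\in(0,1)$. Then $(1-\theta)+\frac\theta2=1-\frac1{p'}=\frac1p$, as in (I3). Both $X_0$ and $\ell_2$ embed in $c_0$, so we may define
$$Z=[X_0,\ell_2]_\theta .$$

**Step 1: $Z$ is uniformly convex.** *We interpolate the triangle inequality with the parallelogram law.* Let $U(a,b)=(a+b,a-b)$. The triangle inequality says $\|U:\ell_1^2(X_0)\to\ell_\infty^2(X_0)\|\le1$, and the parallelogram law says $\|U:\ell_2^2(\ell_2)\to\ell_2^2(\ell_2)\|=\sqrt2$. By (I1) and (I3), $\|U:\ell_p^2(Z)\to\ell_{p'}^2(Z)\|\le2^{\theta/2}=2^{1/p'}$. For $\|a\|=\|b\|=1$, raising to the power $p'$ and using $p'/p=p'-1$,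
$$\|a+b\|^{p'}+\|a-b\|^{p'}\le2\cdot2^{p'/p}=2^{p'},\qquad\text{i.e.}\qquad\Big\|\frac{a+b}2\Big\|^{p'}+\Big\|\frac{a-b}2\Big\|^{p'}\le1 .$$
So $\|a-b\|\ge\eta$ forces $\|\frac{a+b}2\|\le(1-(\eta/2)^{p'})^{1/p'}<1$. Hence $Z$ is uniformly convex, and reflexive by Milman–Pettis.

**Step 2: type and cotype (Theorem A, part 3).** Let $\Omega=\{\pm1\}^n$ with uniform probability and coordinates $\varepsilon_i$. Let $R(z_i)=\sum\varepsilon_iz_i$ and $S(h)=(\mathbb E\,\varepsilon_ih)_i$.

- $R$ has norm at most $1$ from $\ell_1^n(X_0)$ to $L_\infty(\Omega;X_0)$ (triangle inequality) and from $\ell_2^n(\ell_2)$ to $L_2(\Omega;\ell_2)$ (orthogonality), hence from $\ell_p^n(Z)$ to $L_{p'}(\Omega;Z)$.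
- $S$ has norm at most $1$ from $L_1(\Omega;X_0)$ to $\ell_\infty^n(X_0)$ and from $L_2(\Omega;\ell_2)$ to $\ell_2^n(\ell_2)$ (Bessel), hence from $L_p(\Omega;Z)$ to $\ell_{p'}^n(Z)$.

The bound for $R$ says $(\mathbb E\|\sum\varepsilon_iz_i\|^{p'})^{1/p'}\le(\sum\|z_i\|^p)^{1/p}$. Since $p'\ge2$, the $L_2$ average is smaller, and $Z$ has type $p$ with constant $1$. Apply $S$ to $h=\sum\varepsilon_iz_i$, for which $Sh=(z_i)$: $(\sum\|z_i\|^{p'})^{1/p'}\le(\mathbb E\|\sum\varepsilon_iz_i\|^p)^{1/p}$. Since $p\le2$, $Z$ has cotype $p'$ with constant $1$. For the dual use adjoints. As $\Omega$ is finite, $\ell_{p'}^n(Z)^*=\ell_p^n(Z^*)$ and $L_p(\Omega;Z)^*=L_{p'}(\Omega;Z^*)$, and likewise with $p,p'$ exchanged. From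
$$\sum_iz_i^*(\mathbb E\,\varepsilon_ih)=\mathbb E\Big(\sum_i\varepsilon_iz_i^*\Big)(h)$$
we see that $S^*:\ell_p^n(Z^*)\to L_{p'}(\Omega;Z^*)$ is $(z_i^*)\mapsto\sum\varepsilon_iz_i^*$, and in the same way $R^*:L_p(\Omega;Z^*)\to\ell_{p'}^n(Z^*)$ is $h^*\mapsto(\mathbb E\,\varepsilon_ih^*)_i$. Both have norm at most $1$, which gives type $p$ and cotype $p'$ of $Z^*$ with constant $1$, as before.

**Step 3: $(e_n)$ is a normalized monotone basis of $Z$.** $P_N$ is a contraction on $X_0$ and on $\ell_2$, hence on $Z$. If $z\in X_0\cap\ell_2$, then $P_Nz\to z$ in both spaces, so $\|z-P_Nz\|_Z\le\|z-P_Nz\|_0^{1-\theta}\|z-P_Nz\|_2^\theta\to0$ by (I1). With (I2), $c_{00}$ is dense in $Z$, and $P_Nz\to z$ for every $z\in Z$. The coordinates are continuous on $Z\subset c_0$, so expansions are unique. Thus $(e_n)$ is a monotone basis. By (I1), $\|e_n\|_Z\le1$. Since $e_n^*$ has norm at most $1$ on $X_0$ and on $\ell_2$, also $\|e_n^*\|_{Z^*}\le1$. As $e_n^*(e_n)=1$, both norms equal $1$.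

**Step 4: two null sequences.** $e_n^*(z)\to0$ for each $z\in Z$: this is clear on $c_{00}$, and $\|e_n^*\|=1$. And $e_n\to0$ weakly, by reflexivity, as shown in Section 8.

**Lemma 3.** If $\mathcal E=(E_1,\dots,E_m)$ is special, then $\|f_{\mathcal E}\|_{Z^*}\le m^{\theta/2}$ and $\|y_{\mathcal E}\|_Z\le3m^{\theta/2}$.

*Proof.* By Lemma 2, the functional $f_{\mathcal E}$ has norm at most $1$ on $X_0$ and norm $\sqrt m$ on $\ell_2$, so (I1) gives the first bound. Also by (I1) and Lemma 2, $\|y_{\mathcal E}\|_Z\le3^{1-\theta}(\sqrt m)^\theta\le3m^{\theta/2}$. $\square$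

**Step 5: real scalars.** For real scalars replace $Z$ by the closed real-linear span $Z_{\mathbb R}$ of $(e_n)$ in $Z$. The inequality of Step 1 and the bounds for $P_N$, $R$ and $S$ restrict to $Z_{\mathbb R}$. Hence $Z_{\mathbb R}$ is uniformly convex, so reflexive, $(e_n)$ is a normalized monotone basis, and adjoints of $R,S$ in the real sense give part 3 for $Z_{\mathbb R}^*$. The functionals $f_{\mathcal E}$ and $e_n^*$ are real-valued on $Z_{\mathbb R}$, and their norms do not increase; $y_{\mathcal E}\in Z_{\mathbb R}$. So Lemma 3 and Step 4 hold for $Z_{\mathbb R}$, and Sections 11 to 13 use nothing else about $Z$.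

## 11. Convergence of the diagonal of every operator: Theorem A, part 1

Let $T\in L(Z)$ and $t_n=e_n^*(Te_n)$, a bounded sequence. Suppose it does not converge. Then it has two cluster points $s\ne t$. Put $\epsilon=|s-t|/8$. There are disjoint infinite sets $M_0,M_1\subset\mathbb N$ with $|t_n-s|<\epsilon$ on $M_0$ and $|t_n-t|<\epsilon$ on $M_1$.

**Step 1: make $T$ almost diagonal on a subsequence.** For fixed $i$, $e_i^*(Te_n)\to0$ as $n\to\infty$, because $e_n\to0$ weakly, and $e_n^*(Te_i)\to0$. So we can choose inductively $a_1<a_2<\cdots$, alternately in $M_0$ and $M_1$, each $a_j$ so large that $|e_{a_i}^*(Te_{a_j})|\le2^{-i-j}$ and $|e_{a_j}^*(Te_{a_i})|\le2^{-i-j}$ for all $i<j$. Thus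
$$|e_{a_i}^*(Te_{a_j})|\le2^{-i-j}\qquad(i\ne j).\tag{7}$$

**Step 2: place a special sequence.** Let $A=\{a_1,a_2,\dots\}$ and let $m$ be even. The sets $A\cap M_0$ and $A\cap M_1$ are infinite. Having chosen $E_1,\dots,E_{k-1}$, we take $E_k$ to be any set of $\sigma(E_1,\dots,E_{k-1})$ elements beyond $\max E_{k-1}$, inside $A\cap M_0$ if $k$ is even and inside $A\cap M_1$ if $k$ is odd. Then $\mathcal E=(E_1,\dots,E_m)$ is special. This is where we use that the code prescribes only cardinalities.

**Step 3: bound $f_{\mathcal E}(Ty_{\mathcal E})$ from below.** Expanding,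
$$f_{\mathcal E}(Ty_{\mathcal E})=\sum_{k,l}\ \sum_{a\in E_k,\,b\in E_l}\frac{(-1)^l}{\sqrt{|E_k||E_l|}}\,e_a^*(Te_b).$$
The coefficients have modulus at most $1$, so by (7) the terms with $a\ne b$ contribute at most $\sum_{i\ne j}2^{-i-j}\le1$. The terms with $a=b$ have $k=l$ and give $\sum_k(-1)^k\frac1{|E_k|}\sum_{a\in E_k}t_a$. The inner averages are within $\epsilon$ of $s$ for even $k$ and of $t$ for odd $k$, so this sum is within $m\epsilon$ of $\frac m2(s-t)$. Hence
$$|f_{\mathcal E}(Ty_{\mathcal E})|\ge\frac m2|s-t|-m\epsilon-1=\frac{3m}8|s-t|-1 .$$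

**Step 4: compare with the upper bound.** By Lemma 3, $|f_{\mathcal E}(Ty_{\mathcal E})|\le\|f_{\mathcal E}\|\,\|T\|\,\|y_{\mathcal E}\|\le3\|T\|m^\theta$. So $\frac{3m}8|s-t|-1\le3\|T\|m^\theta$ for every even $m$. Since $\theta<1$ and $s\ne t$, this is false for large $m$. Hence $(t_n)$ converges. $\blacksquare$

In particular the operator of Section 5 has no analogue here: no $D\in L(Z)$ satisfies $De_n=(-1)^ne_n$ for all $n$.

## 12. The diagonal sequence has no weak limit: Theorem A, part 2

**Step 1: weakly Cauchy.** By part 1, $\langle T,e_n\otimes e_n^*\rangle=e_n^*(Te_n)$ converges for every $T\in L(Z)=(Z\hat\otimes_\pi Z^*)^*$.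

**Step 2: no limit.** *We test a hypothetical limit with $I$ and with the $P_N$.* Suppose $e_n\otimes e_n^*\to v$ weakly, $v=\sum z_i\otimes z_i^*$ with $\sum\|z_i\|\|z_i^*\|<\infty$. Then
$$\langle I,v\rangle=\lim_ne_n^*(e_n)=1,\qquad\langle P_N,v\rangle=\lim_ne_n^*(P_Ne_n)=0\quad\text{for every }N .$$
On the other hand, $\langle P_N,v\rangle=\sum_iz_i^*(P_Nz_i)$. Each term tends to $z_i^*(z_i)$ as $N\to\infty$ and is bounded by $\|z_i\|\|z_i^*\|$. By dominated convergence $\langle P_N,v\rangle\to\sum_iz_i^*(z_i)=\langle I,v\rangle$, so $0=1$, a contradiction.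

Thus $Z\hat\otimes_\pi Z^*$ is not wsc. Part 3 was Step 2 of Section 10, so Theorem A is proved. Since $Z$ and $Z^*$ are reflexive, and reflexive spaces are wsc, both questions of Section 4 have a negative answer. $\blacksquare$

## 13. The square $G\hat\otimes_\pi G$, and $Z\hat\otimes_\pi Z^*$ as a separable dual

*Proof of the Corollary.* $G=Z\oplus Z^*$ is reflexive as a sum of two reflexive spaces. Let $j_1:Z\to G$, $j_2:Z^*\to G$ be the inclusions and $q_1:G\to Z$, $q_2:G\to Z^*$ the coordinate maps. Put $J=j_1\otimes j_2$ and $q=q_1\otimes q_2$, bounded by (T3). Then $qJ$ is the identity of $Z\hat\otimes_\pi Z^*$. So $J$ is an isomorphism onto its range, and $Jq$ is a bounded projection of $G\hat\otimes_\pi G$ onto this range. If $G\hat\otimes_\pi G$ were wsc, so would be its closed subspace $J(Z\hat\otimes_\pi Z^*)$ (Section 1), contradicting Theorem A. $\blacksquare$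

**Remark.** The failure of wsc in Theorem A does not come from a copy of $c_0$. Apply (R) with $X=Z^*$, $Y=Z$: $X^*=Z$ is reflexive, so it has RNP, and it has a basis, so it has AP. Hence $Z\hat\otimes_\pi Z^*=(Z^*\hat\otimes_\varepsilon Z)^*$. Both $Z$ and $Z^*$ are separable, so $Z\hat\otimes_\pi Z^*$ is a separable dual space. It therefore has RNP, and since $c_0$ fails RNP (Section 3), it contains no copy of $c_0$.
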